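# Diophantine sets of primes whose boundary has positive measure

## 1. The denominators of the multiples of $(0,0)$ on $y^2+y=x^3-x$

Take the elliptic curve $E:\ y^2+y=x^3-x$ and the point $P=(0,0)$ on it. Negation on $E$ is $-(x,y)=(x,-1-y)$. If $Q=(x,y)$ has $x\neq 0$, the line through $P$ and $Q$ has slope $\lambda=y/x$, and
$$Q+P=\bigl(\lambda^2-x,\ -\lambda(\lambda^2-x)-1\bigr).$$
The tangent at $P$ has slope $-1$, which gives $2P=(1,0)$. From there the formula yields, line by line:

| $n$ | $nP$ | $d_n$ |
|---|---|---|
| 1 | $(0,0)$ | 1 |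
| 2 | $(1,0)$ | 1 |
| 3 | $(-1,-1)$ | 1 |
| 4 | $(2,-3)$ | 1 |
| 5 | $(1/4,\,-5/8)$ | 2 |
| 6 | $(6,14)$ | 1 |
| 7 | $(-5/9,\,8/27)$ | 3 |
| 8 | $(21/25,\,-69/125)$ | 5 |
| 9 | $(-20/49,\,-435/343)$ | 7 |
| 10 | $(161/16,\,-2065/64)$ | 4 |

Here $d_n\ge 1$ is the integer with $x(nP)=a_n/d_n^2$ in lowest terms. We shall prove that for each prime $p$ there is an index $r_p\ge1$ with
$$p\mid d_n\iff r_p\mid n .$$
From the table, $r_2=5$, $r_3=7$, $r_5=8$, and $r_7=9$. No prime has $r_p=10$, because $d_{10}=4$ and $2$ has already appeared at $5$.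

Now fix a set $W$ of primes, and call an integer $m\ge1$ **closed for $W$** if every prime $p\notin W$ with $p\mid d_m$ also divides $m$. Suppose $m$ is closed and $35\mid m$. Since $r_2=5$ and $r_3=7$ divide $m$, both $2$ and $3$ divide $d_m$. So $2\in W$ or $2\mid m$, and $3\in W$ or $3\mid m$. If $2$ and $3$ are both outside $W$, then $210\mid m$. Now $m$ has many more divisors $j$, and each $j$ that equals $r_p$ for some prime $p$ gives another prime that either lies in $W$ or must divide $m$.

Choose $W$ by tossing a fair coin for each prime. Each new prime dividing $m$ doubles the number of known divisors of $m$, so it produces many new coin tosses, and every prime that lands outside $W$ is a new forced divisor of $m$. If the initial supply is large enough, then with positive probability this never stops. In that event infinitely many primes would have to divide $m$, so no closed $m$ exists that is divisible by the initial primes.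

What this is for: we shall write a polynomial $f$ over $\mathbb Z$ such that a zero of $f$ in the ring $\mathbb Z[1/p:p\in W]$ produces such a closed $m$. Then $f$ has no zero for a set of $W$ of positive measure. Yet no finite amount of information about $W$ will be able to rule out a zero.

## 2. Polynomials over $R_W$ and the sets $\mathcal A(f)$, $\mathcal B(f)$, $\mathcal C(f)$

**Definitions.** Let $\mathbb P$ be the set of primes. For $W\subseteq\mathbb P$ let $R_W=\mathbb Z[\frac1p:p\in W]\subseteq\mathbb Q$. Thus $z\in\mathbb Q$ lies in $R_W$ iff $v_p(z)\ge0$ for all $p\notin W$, and a nonzero $z$ is a unit of $R_W$ iff $v_p(z)=0$ for all $p\notin W$. The ring $R_W$ is a localization of $\mathbb Z$, hence a PID, and its prime elements up to units are the $p\notin W$.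

We identify the power set of $\mathbb P$ with Cantor space $2^{\mathbb P}$. The basic open sets are $\mathcal U_\sigma=\{W:\sigma$ is an initial segment of the characteristic function of $W\}$ for finite binary strings $\sigma$. So $\sigma$ decides membership in $W$ for the first few primes. Let $\mu$ be the fair-coin product measure: each prime lies in $W$ independently with probability $\frac12$. More generally, a product measure $\nu$ makes the events $p\in W$ independent, with probabilities $\nu(p\in W)$ that may depend on $p$.

For $f\in\mathbb Z[X_1,\dots,X_n]$ put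
$$\mathcal A(f)=\{W:\ f\text{ has a zero in }R_W^n\}.$$
This set is open, because a zero involves only finitely many denominators. Let $\mathcal C(f)$ be the interior of the complement of $\mathcal A(f)$, and
$$\mathcal B(f)=2^{\mathbb P}\setminus(\mathcal A(f)\cup\mathcal C(f)),$$
the boundary of $\mathcal A(f)$. It is closed. It is nowhere dense, since an open set inside $\mathcal B(f)$ is disjoint from $\mathcal A(f)$, hence contained in $\mathcal C(f)$, hence empty. So $\mathcal B(f)$ is meager.

The question is whether $\mathcal B(f)$ is also small in measure: **is there an $f$ with $\mu(\mathcal B(f))>0$?**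

**Example 1.** For $f=2X-1$, $\mathcal A(f)=\{W:2\in W\}$ is both open and closed, so $\mathcal B(f)=\emptyset$.

**Example 2.** First, a way to say "$c\ne0$". An element $c\in R_W$ is nonzero iff there are $t,s_1,\dots,s_4\in R_W$ with $c^2t=1+s_1^2+s_2^2+s_3^2+s_4^2$. If $c=0$, this would read $0=1+\sum s_i^2>0$. If $c=u/v\neq0$ with integers $u,v$, take $t=v^2$; then $c^2t-1=u^2-1\ge0$ is a sum of four integer squares by Lagrange's theorem.

Now let $f$ be the sum of the squares of $X^2+Y^2-1$ and $(XY)^2T-1-S_1^2-\dots-S_4^2$. Its zeros over $R_W$ exist iff the circle has a point over $R_W$ with $xy\ne0$. If $W$ contains a prime $p\equiv1\pmod 4$, write $p=a^2+b^2$; then $a\ne \pm b$ and $ab\neq0$, and $\bigl(\frac{a^2-b^2}p,\frac{2ab}p\bigr)$ is such a point. Conversely, let $x=A/C$, $y=B/C$ with $\gcd(A,B,C)=1$, $AB\ne0$ and $C\ge 1$. Then $A^2+B^2=C^2$, the integers $A,B$ are coprime, $C>1$, and $C$ is odd. Any prime $p\mid C$ divides $A^2+B^2$ but not $A$, so $p\equiv1\pmod4$, and $p$ is in the denominator of $x$, so $p\in W$. Hence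
$$\mathcal A(f)=\{W:\ W\text{ contains a prime }\equiv 1 \bmod 4\}.$$
This is dense, and its complement $\mathcal B(f)$ is nonempty. But $\mu(\mathcal B(f))=0$, because infinitely many independent coins would all have to come up "not in $W$".

**Topology alone is no obstacle.** Choose disjoint blocks $F_1,F_2,\dots$ of primes with $|F_h|=h+1$. The open set $\{W: F_h\subseteq W\text{ for some }h\}$ is dense, since a string $\sigma$ leaves some block untouched, and its measure is at most $\sum_h2^{-h-1}=\frac12$. So its boundary has measure at least $\frac12$. The difficulty is to get such behavior from a polynomial.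

**Theorem 1.** There is a polynomial $f$ such that $\mathcal A(f)$ is dense in $2^{\mathbb P}$ (so $\mathcal C(f)=\emptyset$ and $\mathcal B(f)=2^{\mathbb P}\setminus\mathcal A(f)$) and $\mu(\mathcal B(f))>0$. The same $f$ satisfies $\nu(\mathcal B(f))>0$ for every product measure $\nu$ on $2^{\mathbb P}$ with $\sup_p\nu(p\in W)<1$.

**Theorem 2.**
(a) For every $\varepsilon>0$ there is $f$ with $\mathcal A(f)$ dense and $\mu(\mathcal A(f))<\varepsilon$, so $\mu(\mathcal B(f))>1-\varepsilon$. The analogue holds for every product measure $\nu$ with $\sup_p\nu(p\in W)<1$.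
(b) No $f$ has $\mu(\mathcal B(f))=1$. Hence $\sup_f\mu(\mathcal B(f))=1$, and it is not attained.
(c) The set $\{\mu(\mathcal B(f))\}_f$ is dense in $[0,1]$.

So the answer to the question is yes. Below, [AEC] denotes Silverman, *The Arithmetic of Elliptic Curves*, 2nd ed.

## 3. Points of $E$ over $R_W$, and the trouble with prime indices

The curve $E$ is the curve 37A1, and $E(\mathbb Q)=\mathbb ZP$ is infinite cyclic (Cremona, *Algorithms for Modular Elliptic Curves*, tables; LMFDB 37.a1). The example of the blocks suggests a direct attempt: ask for a point of $E$ over $R_W$ beyond the first few. Fix $N$, and let $f$ express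
$$(x,y)\in E,\qquad c=\prod_{n\le N}(d_n^2x-a_n)\neq0,$$
with $c\ne0$ written as in Example 2. Two points with the same $x$-coordinate agree up to sign, so a solution is a point $\pm nP$ with $n>N$, and it is defined over $R_W$ iff all primes dividing $d_n$ lie in $W$. Hence
$$\mathcal A(f)=\{W:\ \text{for some } n>N,\text{ all primes dividing } d_n\text{ lie in }W\}.$$

This set is dense. Given a finite set $G$ of primes that are to stay outside $W$, note that $r_p\ge2$ for all $p$, since $d_1=1$. Choose $n>N$ with $n\equiv1\bmod\prod_{p\in G}r_p$. Then no $r_p$ with $p\in G$ divides $n$, so $d_n$ is prime to $G$ and $W'=\mathbb P\setminus G$ belongs to $\mathcal A(f)$. It also has small measure provided that the tail of $\sum_n 2^{-\omega(d_n)}$ is small, where $\omega$ counts distinct prime factors.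

This is where the attempt stops. We need a lower bound for $\omega(d_n)$, and the tool at hand is the existence of primes with $r_p=j$ for all but finitely many $j$. It gives about as many primes in $d_n$ as $n$ has divisors. When $n=\ell$ is prime, that is a single prime, which is useless for summing $2^{-\omega(d_\ell)}$. Nor is this only a weakness of the union bound. For distinct primes $\ell,\ell'$ the numbers $d_\ell,d_{\ell'}$ are coprime, because a common prime $p$ would have $r_p\mid\gcd(\ell,\ell')=1$. So the events "all primes dividing $d_\ell$ lie in $W$" are independent. If $\sum_\ell2^{-\omega(d_\ell)}$ diverged, then by the Borel–Cantelli lemma almost every $W$ would lie in $\mathcal A(f)$, and $\mathcal B(f)$ would be null.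

The way past this is to forbid indices with few divisors. A polynomial does not see the index $m$ of a point $mP$, but it does see valuations of denominators. As we shall see, for large indices the valuation $v_p(d_m)$ grows beyond its first value $v_p(d_{r_p})$ only when extra factors $p$ enter the index. So we ask for *two* points $nP$ and $mP$ with $v_p(d_m)=2v_p(d_n)$ for all $p\notin W$. If $p\notin W$ divides $d_m$, its valuation has grown, and this forces $p\mid m$. This is exactly closedness. The doubling is easy to write: the second point should have denominators $d^4,d^6$ where the first has $d^2,d^3$.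

## 4. How $v_p(d_n)$ depends on $n$

**Step 1: denominators, and the index $r_p$.** *This step justifies the notation $d_n$ and the statement $p\mid d_n\iff r_p\mid n$.*

The discriminant of $E$ is $37$: with $b_2=0$, $b_4=-2$, $b_6=1$, $b_8=-1$ it equals $-8b_4^3-27b_6^2=64-27$. So the equation is minimal at every prime.

Let $Q\in E(\mathbb Q)\setminus\{O\}$ and let $p$ be a prime. If $v_p(x)<0$, then $v_p(x^3-x)=3v_p(x)<0$, so $v_p(y)<0$ and $v_p(y^2+y)=2v_p(y)$. Hence $3v_p(x)=2v_p(y)$, that is, $v_p(x)=-2k$ and $v_p(y)=-3k$ with $k\ge1$. If $v_p(x)\ge0$, then $v_p(y^2+y)\ge0$ and so $v_p(y)\ge0$. Therefore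
$$x(Q)=\frac a{d^2},\qquad y(Q)=\frac e{d^3},\qquad a,e,d\in\mathbb Z,\ d\ge1,\ \gcd(a,d)=1,$$
and $d$ is the same for $Q$ and $-Q$. For $Q=nP$, $n\ge1$, we write $a_n,e_n,d_n$; here $nP\neq O$ because $P$ has infinite order.

Let $E_1(\mathbb Q_p)=\{O\}\cup\{Q\in E(\mathbb Q_p):v_p(x(Q))<0\}$. This is a subgroup of finite index in $E(\mathbb Q_p)$, and $z=-x/y$ is an isomorphism from it onto the formal group $\hat E(p\mathbb Z_p)$ ([AEC, VII.2.1, VII.2.2, VII.6.2]). Let $r_p\ge 1$ be the order of $P$ in the finite group $E(\mathbb Q_p)/E_1(\mathbb Q_p)$. Since $p\mid d_n$ means $nP\in E_1(\mathbb Q_p)$,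
$$p\mid d_n\iff r_p\mid n. \tag{1}$$
Moreover, if $p\mid d_n$, then $v_p(z(nP))=-2k+3k=k=v_p(d_n)$.

**Step 2: growth of valuations.** *This step translates multiplication of the index into change of valuation.*

In the formal group, $[k]z=kz+O(z^2)$ with coefficients in $\mathbb Z_p$. Also $[p]z=p\,\phi(z)+\psi(z^p)$ with $\phi(z)=z+\cdots$, $\psi(0)=0$, and coefficients in $\mathbb Z_p$ ([AEC, IV.4.4]). Suppose $p\mid d_n$ and write $z=z(nP)$, so that $v_p(z)=v_p(d_n)\ge1$ and $v_p(d_{kn})=v_p([k]z)$.

**(F1)** $v_p(d_{kn})\ge v_p(d_n)$ for all $k\ge1$, with equality if $p\nmid k$. Indeed every term of $[k]z$ is divisible by $z$. If $p\nmid k$, the term $kz$ has valuation $v_p(z)$ and the other terms have valuation at least $2v_p(z)>v_p(z)$.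

**(F2)** $v_p(d_{pn})\ge v_p(d_n)+1$, with equality if $p$ is odd or $v_p(d_n)\ge2$. Indeed $p\,\phi(z)$ has valuation exactly $v_p(z)+1$, and $\psi(z^p)$ has valuation at least $p\,v_p(z)\ge 2v_p(z)\ge v_p(z)+1$. If $p\ge3$, or if $v_p(z)\ge2$, then $p\,v_p(z)\ge v_p(z)+2$, and the first term decides.

Write $k=p^sk'$ with $p\nmid k'$. Applying (F2) $s$ times and then (F1), we get, whenever $p\mid d_n$,
$$v_p(d_{kn})\ge v_p(d_n)+v_p(k),\quad\text{with equality if }v_p(d_n)\ge2. \tag{2}$$
(If $v_p(d_n)\ge2$, all intermediate valuations are $\ge2$ too.) In the table, $v_2(d_5)=1$ and $v_2(d_{10})=2$; by (2) then $v_2(d_{20})=3$ and $v_2(d_{40})=4$.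

## 5. All but finitely many indices have a primitive prime

**(F3)** *The set $X_0$ of $j\ge1$ such that no prime $p$ has $r_p=j$ is finite.*

This is from Silverman, J. Number Theory 30 (1988), 226–237. Here is a proof. From the table, $1,2,3,4,6,10\in X_0$ and $5,7,8,9\notin X_0$.

**Step 1: the size of $d_n$.** *We need $\log d_n$ to grow exactly quadratically.* Let $\eta=\hat h(P)>0$ be the canonical height; it is positive because $P$ is not torsion. Then
$$\log\max(|a_n|,d_n^2)=h_x(nP)=2\eta n^2+O(1).$$
So there is a constant $c\ge0$ with $\log d_n\le\eta n^2+c$ for all $n\ge1$. Siegel's theorem, in the form $\log|a_n|/\log d_n^2\to1$ ([AEC, IX §3, Example 3.3]), shows that both quantities in the maximum are asymptotic to the maximum. Hence $\log d_n\sim\eta n^2$.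

**Step 2: a uniform bound for one multiplication by $p$.** *(F2) gives only a lower bound when $p=2$ and the valuation is $1$; this step supplies an upper bound there.* Put $C_0=\max(1,v_2(d_{2r_2}))$. Claim: if $p\mid d_k$, then $v_p(d_{pk})\le v_p(d_k)+C_0$. For $p$ odd or $v_p(d_k)\ge2$ this is (F2). Let $p=2$ and $v_2(d_k)=1$. By (1), $k=r_2i$. If $i$ were even, then $2\mid d_{k/2}$ and (F2) would give $v_2(d_k)\ge2$. So $i$ is odd, and (F1) gives $v_2(d_{2k})=v_2(d_{2r_2\cdot i})=v_2(d_{2r_2})\le C_0$. (From the table, $r_2=5$ and $d_{10}=4$, so $C_0=2$.)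

**Step 3: an index without a primitive prime has a small denominator.** *This contradicts Step 1 for large indices.* Let $j\ge2$ be in $X_0$ and let $p\mid d_j$. Then $r_p\mid j$ and $r_p\ne j$, so $r_p\mid j/\ell$ for some prime $\ell\mid j$, and $p\mid d_{j/\ell}$. By (F1), $v_p(d_j)=v_p(d_{j/\ell})$ if $p\ne\ell$. By Step 2, $v_p(d_j)\le v_p(d_{j/\ell})+C_0$ if $p=\ell$, and in that case $p\mid j$. In either case $v_p(d_j)$ is at most the valuation at $p$ of $j^{C_0}\prod_{\ell\mid j}d_{j/\ell}$, the product over primes $\ell$. Hence $d_j$ divides that number, and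
$$\log d_j\le C_0\log j+\sum_{\ell\mid j}\Bigl(\frac{\eta j^2}{\ell^2}+c\Bigr).$$
The number of primes $\ell\mid j$ is at most $\log_2j$, and
$$\sum_{\ell\text{ prime}}\frac1{\ell^2}<\frac14+\sum_{\substack{n\ge3\\ n\text{ odd}}}\frac1{n^2}=\frac14+\Bigl(\frac{\pi^2}8-1\Bigr)<\frac12 .$$
So $\log d_j\le\frac12\eta j^2+O(\log j)$. Since $\log d_j\sim\eta j^2$, this is impossible for large $j$, and $X_0$ is finite. $\square$

Put $e_0=|X_0|$. For each $j\notin X_0$ fix a prime $\pi_j$ with $r_{\pi_j}=j$. The $\pi_j$ are pairwise distinct, since $j$ is recovered from $\pi_j$. For instance $\pi_5=2$, $\pi_7=3$, $\pi_8=5$, $\pi_9=7$.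

## 6. The polynomial $f_D$: two points, one with denominators squared

Let $S$ be a set of $K$ primes and $D=\prod_{q\in S}q$. Let $f_D$ be the sum of the squares of (left side $-$ right side) of the following equations, in the variables $d,a,e,u,v,a',e',u',v',w,t,s_1,\dots,s_4$:

1. $e^2+ed^3=a^3-ad^4$
2. $ua+vd=1$
3. $e'^2+e'd^6=a'^3-a'd^8$
4. $u'a'+v'd=1$
5. $d=Dw$
6. $d^2t=1+s_1^2+s_2^2+s_3^2+s_4^2$

Since $R_W\subset\mathbb R$, a zero of $f_D$ in $R_W$ is the same as a common solution of equations 1–6 in $R_W$. Equation 1 is the equation of $E$ for $x=a/d^2$, $y=e/d^3$, multiplied by $d^6$; equation 3 is the same with $d^2$ in place of $d$. Equations 2 and 4 say that the fractions are reduced as far as the primes outside $W$ can see. Equation 6 says $d\neq0$. Equation 5 plants the seed; without it, $n=m=1$ would satisfy the criterion below for every $W$.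

**Lemma 1.** $W\in\mathcal A(f_D)$ iff there are $n,m\ge1$ such that for all primes $p\notin W$: $v_p(d_m)=2v_p(d_n)$ and $v_p(d_n)\ge v_p(D)$.

**Proof, from a zero to indices.** *We read $v_p(d_n)$ and $v_p(d_m)$ off the solution.* By equation 6, $d\neq0$, since otherwise $0=1+\sum s_i^2>0$. By equation 1, $(a/d^2,e/d^3)$ is a point of $E(\mathbb Q)\setminus\{O\}$, hence equal to $\pm nP$ for some $n\ge1$. Let $p\notin W$. All variables have nonnegative valuation at $p$, so equation 2 gives $\min(v_p(a),v_p(d))=0$. If $v_p(d)=k>0$, then $v_p(a)=0$, so $v_p(a/d^2)=-2k$ and $v_p(d_n)=k$. If $v_p(d)=0$, then $v_p(a/d^2)\ge0$ and $v_p(d_n)=0$. So in both cases $v_p(d_n)=v_p(d)$, and this is $\ge v_p(D)$ by equation 5.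

Likewise equation 3 gives a point $(a'/d^4,e'/d^6)=\pm mP$ with $m\ge1$, and equation 4 gives $\min(v_p(a'),v_p(d))=0$. If $v_p(d)=k>0$, then $v_p(a'/d^4)=-4k$ and $v_p(d_m)=2k$; if $v_p(d)=0$, then $v_p(d_m)=0$. So $v_p(d_m)=2v_p(d)=2v_p(d_n)$.

**Proof, from indices to a zero.** *We solve the six equations.* Put $d=d_n$, $a=a_n$, $e=e_n$. Equation 1 holds. Equation 2 is solvable in $\mathbb Z$, because $\gcd(a_n,d_n)=1$. Since $v_p(d_n)\ge v_p(D)$ for all $p\notin W$, we have $w=d/D\in R_W$, which is equation 5. Equation 6 is solvable with $t=1$, because $d_n^2-1\ge0$ is a sum of four integer squares.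

Let $\varepsilon=d_m/d_n^2$. By hypothesis $v_p(\varepsilon)=0$ for all $p\notin W$, so $\varepsilon$ is a unit of $R_W$. Put $a'=a_m\varepsilon^{-2}$ and $e'=e_m\varepsilon^{-3}$, both in $R_W$. Multiply $e_m^2+e_md_m^3=a_m^3-a_md_m^4$ by $\varepsilon^{-6}$:
$$e'^2+e'\Bigl(\frac{d_m}\varepsilon\Bigr)^3=a'^3-a'\Bigl(\frac{d_m}\varepsilon\Bigr)^4 .$$
Since $d_m/\varepsilon=d_n^2=d^2$, this is equation 3. For equation 4, let $p\notin W$. If $v_p(d)>0$, then $v_p(d_m)=2v_p(d)>0$, so $v_p(a')=v_p(a_m)=0$ because $\gcd(a_m,d_m)=1$. So no prime of the PID $R_W$ divides both $a'$ and $d$; they generate the unit ideal, and equation 4 is solvable. $\square$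

**Example 3.** Let $S=\{2\}$, $D=2$, $W=\mathbb P\setminus\{2\}$. Then $n=5$, $m=10$ satisfy the criterion: $v_2(d_5)=1\ge v_2(D)$ and $v_2(d_{10})=2$. So $W\in\mathcal A(f_2)$.

## 7. Finitely many primes never obstruct: $\mathcal A(f_D)$ is dense

**Lemma 2.** $\mathcal A(f_D)$ is dense. Hence $\mathcal C(f_D)=\emptyset$ and $\mathcal B(f_D)=2^{\mathbb P}\setminus\mathcal A(f_D)$.

**Proof.** *Given a finite string, we exhibit one $W'$ that extends it and satisfies Lemma 1.* Let $G$ be the finite set of primes that $\sigma$ declares to be outside $W$, and let $W'=\mathbb P\setminus G\in\mathcal U_\sigma$. Only the primes in $G$ are tested in Lemma 1. Put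
$$n=\prod_{p\in G}r_p\,p^{1+v_p(D)} .$$
For $p\in G$ we have $v_p(d_{r_p})\ge1$, and $n/r_p$ is an integer divisible by $p^{1+v_p(D)}$. By (2), $v_p(d_n)\ge2+v_p(D)$. In particular all these valuations are at least $2$, so (2) now holds with equality. Put
$$m=n\prod_{p\in G}p^{v_p(d_n)} .$$
For $p\in G$ the factor $m/n$ has $p$-valuation $v_p(d_n)$, so $v_p(d_m)=v_p(d_n)+v_p(d_n)=2v_p(d_n)$. By Lemma 1, $W'\in\mathcal A(f_D)$. So $\mathcal A(f_D)$ meets every $\mathcal U_\sigma$, its complement has empty interior, and the last statement follows from the definition of $\mathcal B(f_D)$. $\square$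

## 8. A zero forces a closed index, and the closure process

**Lemma 3.** If $W\in\mathcal A(f_D)$, there is $m\ge1$ such that
(i) every prime $p\notin W$ with $r_p\mid m$ divides $m$;
(ii) every $q\in S\setminus W$ divides $m$.

**Proof.** *The doubled valuation can only come from a factor $p$ of the index.* Take $n,m$ from Lemma 1.

(i) Let $p\notin W$ and $r_p\mid m$. Then $0<v_p(d_m)=2v_p(d_n)$, so $v_p(d_n)\ge1$ and $r_p\mid n$. By (F1), $v_p(d_n)\ge v_p(d_{r_p})$. Hence $v_p(d_m)=2v_p(d_n)>v_p(d_n)\ge v_p(d_{r_p})$. If $p\nmid m$, then $p\nmid m/r_p$, and (F1) gives $v_p(d_m)=v_p(d_{r_p})$, a contradiction. So $p\mid m$.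

(ii) Let $q\in S\setminus W$. Then $v_q(d_n)\ge v_q(D)=1$, so $v_q(d_m)\ge2$ and $r_q\mid m$. Now (i) gives $q\mid m$. $\square$

**The process.** *We make explicit the primes that must divide $m$, in stages, so that probabilities can be computed stage by stage.* For $W\subseteq\mathbb P$ define squarefree integers
$$m_0=\prod_{q\in S\setminus W}q,\qquad m_{i+1}=m_i\cdot\prod\{\pi_j:\ j\mid m_i,\ j\notin X_0,\ \pi_j\notin W,\ \pi_j\nmid m_i\}.$$
For example, if $S=\{5,7\}$ and $5,7,2,3\notin W$, then $m_0=35$ and $210\mid m_1$, because $\pi_5=2$ and $\pi_7=3$.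

Let $W\in\mathcal A(f_D)$ and let $m$ be as in Lemma 3. Then $m_i\mid m$ for all $i$. For $i=0$ this is (ii). If $m_i\mid m$ and $\pi_j$ is one of the new factors of $m_{i+1}$, then $r_{\pi_j}=j\mid m_i\mid m$ and $\pi_j\notin W$, so $\pi_j\mid m$ by (i). As $m_{i+1}$ is squarefree and all its primes divide $m$, $m_{i+1}\mid m$. So the sequence $m_0\mid m_1\mid\cdots$ is bounded, and
$$W\in\mathcal A(f_D)\ \Longrightarrow\ \text{the process stops: } m_{i+1}=m_i\text{ for some }i. \tag{3}$$
We say that it stops *at* $i$ if $i$ is the first such index. If it has not stopped before $i$, each earlier stage added at least one prime, so $\omega(m_i)\ge\omega(m_0)+i$. We only need the implication (3), not its converse.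

## 9. The chance of stopping at a given stage

Let $\nu$ be a product measure with $\nu(p\in W)\le\beta$ for all $p$, where $0<\beta<1$. For $\mu$ take $\beta=\frac12$. Put
$$g_K(x)=2^{x-1}-x-e_0-K .$$
For integers $x\ge2$ we have $g_K(x+1)-g_K(x)=2^{x-1}-1\ge1$. So on integers $\ge2$ the function $g_K$ is increasing, and $g_K(x+i)\ge g_K(x)+i$ for $i\ge0$.

**Lemma 4.** Let $n_0,\dots,n_i$ be a possible sequence of values of $m_0,\dots,m_i$ with $n_0\mid n_1\mid\cdots\mid n_i$ strictly increasing, and let $k=\omega(n_0)\ge2$. Let $\mathcal E=\{m_0=n_0,\dots,m_i=n_i\}$, with $\nu(\mathcal E)>0$. Suppose $g_K(k)\ge0$. Then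
$$\nu(m_{i+1}=m_i\mid\mathcal E)\le\beta^{g_K(k+i)}\le\beta^{g_K(k)+i}.$$

**Step 1: which coins decide $\mathcal E$.** *We need this to know which primes are still undecided.* The event $m_0=n_0$ depends only on the membership in $W$ of the primes in $S$. Given $m_l=n_l$ with $l<i$, the value $m_{l+1}$ depends only on the $\pi_j$ with $j\mid n_l$, $j\notin X_0$; and $n_l\mid n_{i-1}$. So $\mathcal E$ is determined by the membership of the primes in $S$ and, if $i\ge1$, of the $\pi_j$ with $j\mid n_{i-1}$, $j\notin X_0$.

**Step 2: fresh coins.** *We find many independent coins that must all fall in $W$ if the process stops.* Let $J$ be the set of $j$ with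
$$j\mid n_i,\quad j\nmid n_{i-1}\ (\text{omitted if }i=0),\quad j\notin X_0,\quad \pi_j\nmid n_i,\quad \pi_j\notin S .$$
The primes $\pi_j$ $(j\in J)$ are distinct. None is in $S$, and none equals a $\pi_{j'}$ with $j'\mid n_{i-1}$, because that would give $j=j'\mid n_{i-1}$. So they are not among the primes that determine $\mathcal E$, and their membership in $W$ is independent of $\mathcal E$. On $\mathcal E$, $m_{i+1}=m_i$ means that no $\pi_j$ with $j\mid n_i$, $j\notin X_0$, $\pi_j\nmid n_i$ lies outside $W$. In particular $\pi_j\in W$ for all $j\in J$. Hence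
$$\nu(m_{i+1}=m_i\mid\mathcal E)\le\beta^{|J|}.$$

**Step 3: counting.** *We bound $|J|$ below by counting new divisors.* The squarefree number $n_i$ has $2^{\omega(n_i)}$ divisors. If $i\ge1$, then $\omega(n_{i-1})\le\omega(n_i)-1$, so at least $2^{\omega(n_i)}-2^{\omega(n_i)-1}=2^{\omega(n_i)-1}$ of them do not divide $n_{i-1}$; for $i=0$ there are even $2^{\omega(n_0)}$ to use. At most $e_0$ of these lie in $X_0$. Since the $\pi_j$ are distinct, at most $\omega(n_i)$ of the remaining $j$ have $\pi_j\mid n_i$, and at most $K$ have $\pi_j\in S$. So $|J|\ge g_K(\omega(n_i))$. The chain is strictly increasing, so $\omega(n_i)\ge k+i\ge2$, and therefore $|J|\ge g_K(k+i)\ge g_K(k)+i$. Since $\beta<1$, the lemma follows. $\square$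

The number of divisors is what the direct attempt of Section 3 could not control for prime indices. Here the index is forced to have at least $k+i$ prime factors by stage $i$.

## 10. Never stopping with positive probability: Theorem 1

**Step 1: choice of $f$.** *The seed must be large compared with the losses $e_0$ and $K$ in Lemma 4.* Choose $K\ge2$ with
$$g_K(K)=2^{K-1}-2K-e_0\ge1,$$
let $S$ be the first $K$ primes, and let $f=f_D$. This choice involves only $e_0$, not $\beta$ or $\nu$. By Lemma 2, $\mathcal A(f)$ is dense and $\mathcal B(f)$ is its complement.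

**Step 2: the probability that the process never stops.** *By (3) this is a lower bound for $\nu(\mathcal B(f))$.* Let $\nu$ be a product measure with $\sup_p\nu(p\in W)<1$, and choose $\beta\in(0,1)$ with $\nu(p\in W)\le\beta$ for all $p$. Let $N_0$ be the event $S\cap W=\emptyset$. Then $\nu(N_0)\ge(1-\beta)^K>0$, and on $N_0$ we have $m_0=D$ and $\omega(m_0)=K$. For $i\ge0$ let $N_i$ be the event that $N_0$ holds and the process has not stopped at any index $<i$. Then $N_i$ is a finite disjoint union of events $\mathcal E$ as in Lemma 4 with $n_0=D$ and $k=K$: each $m_l$ takes only finitely many values once $m_{l-1}$ is given. Histories of measure zero may be ignored. On each of the others the conditional probability of stopping at $i$ is at most $\beta^{g_K(K)+i}\le\beta^{1+i}$. Hence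
$$\nu(N_{i+1})\ge\bigl(1-\beta^{1+i}\bigr)\,\nu(N_i).$$
The events $N_i$ decrease to the event that $N_0$ holds and the process never stops, so
$$\nu(\text{the process never stops})\ \ge\ (1-\beta)^K\prod_{i\ge0}\bigl(1-\beta^{1+i}\bigr)>0 .$$
The product is positive because every factor is positive and $\sum_i\beta^{1+i}<\infty$: choose $I$ with $\sum_{i\ge I}\beta^{1+i}<1$, and the factors with $i\ge I$ have product at least $1-\sum_{i\ge I}\beta^{1+i}>0$.

By (3), every $W$ for which the process never stops lies outside $\mathcal A(f)$, that is, in $\mathcal B(f)$. So $\nu(\mathcal B(f))>0$; with $\nu=\mu$ and $\beta=\frac12$, $\mu(\mathcal B(f))>0$. $\blacksquare$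

## 11. The values of $\mu(\mathcal B(f))$: Theorem 2

**Part (a).** *We enlarge the seed, so that with probability near $1$ many seed primes are outside $W$ and the process never stops.* Keep $\nu$ and $\beta$ as in Section 9, let $S$ be any set of $K$ primes, and let $K\to\infty$. Put $k_0=\lceil(1-\beta)K/2\rceil$.

The number $\omega(m_0)=|S\setminus W|$ is a sum of $K$ independent indicators. Its mean is at least $(1-\beta)K$ and its variance at most $K/4$. If $\omega(m_0)<k_0$, then, $\omega(m_0)$ being an integer, $\omega(m_0)<(1-\beta)K/2$, so it is more than $(1-\beta)K/2$ below its mean. By Chebyshev,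
$$\nu(\omega(m_0)<k_0)\le\frac{K/4}{(1-\beta)^2K^2/4}=\frac1{(1-\beta)^2K}.$$
For $K$ large, $k_0\ge2$ and $g_K(k_0)=2^{k_0-1}-k_0-e_0-K\ge0$. In fact $g_K(k_0)\to\infty$, because $k_0$ grows linearly in $K$.

Fix a value $n_0$ of $m_0$ with $\omega(n_0)=k\ge k_0$ and $\nu(m_0=n_0)>0$. Then $g_K(k)\ge g_K(k_0)\ge0$. For each $i$, the event that $m_0=n_0$ and the process has not stopped before $i$ is a finite disjoint union of histories $\mathcal E$ as in Lemma 4. Summing the lemma over them, the probability, given $m_0=n_0$, of stopping at $i$ is at most $\beta^{g_K(k)+i}$. Summing over $i$, the probability of ever stopping, given $m_0=n_0$, is at most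
$$\sum_{i\ge0}\beta^{g_K(k)+i}=\frac{\beta^{g_K(k)}}{1-\beta}\le\frac{\beta^{g_K(k_0)}}{1-\beta}.$$
With (3),
$$\nu(\mathcal A(f_D))\le\frac1{(1-\beta)^2K}+\frac{\beta^{g_K(k_0)}}{1-\beta}\xrightarrow[K\to\infty]{}0 .$$
By Lemma 2, $\mathcal A(f_D)$ is dense and $\mathcal B(f_D)$ is its complement. So for $K$ large, $\nu(\mathcal A(f_D))<\varepsilon$ and $\nu(\mathcal B(f_D))>1-\varepsilon$. The case $\nu=\mu$, $\beta=\frac12$ is the first statement.

**Part (b).** *A boundary of full measure would leave no room for the open set it bounds.* Suppose $\mu(\mathcal B(f))=1$. The open set $\mathcal A(f)$ is disjoint from $\mathcal B(f)$, so it is null. Every nonempty open set contains some $\mathcal U_\sigma$ and has positive $\mu$-measure, so $\mathcal A(f)=\emptyset$. Then $\mathcal C(f)=2^{\mathbb P}$ and $\mathcal B(f)=\emptyset$, which has measure $0$, a contradiction. Together with (a), $\sup_f\mu(\mathcal B(f))=1$ and it is not attained.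

**Part (c).** *We fill in a clopen set of prescribed dyadic measure, which removes that much from a boundary of nearly full measure.* Let $k\ge 0$ and $0\le i\le2^k$. Order the subsets of the first $k$ primes by inclusion, take a linear extension, and let $F_1,\dots,F_i$ be its top $i$ elements. This family is up-closed. Let
$$U=\{W:\ F_l\subseteq W\text{ for some }l\}.$$
Since the family is up-closed, $W\in U$ iff the intersection of $W$ with the first $k$ primes is one of the $F_l$. So $U$ is clopen and $\mu(U)=i/2^k$. For example, $k=2$ and $i=3$ gives the family $\{2\},\{3\},\{2,3\}$, and $U=\{W:2\in W\text{ or }3\in W\}$ has measure $\frac34$. Put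
$$g_U(Y)=\prod_{l=1}^i\Bigl(\bigl(\textstyle\prod_{p\in F_l}p\bigr)Y-1\Bigr),$$
where the empty outer product is $1$. A zero of $g_U$ in $R_W$ is a number $1/\prod_{p\in F_l}p$ lying in $R_W$, and it lies there iff $F_l\subseteq W$. So $\mathcal A(g_U)=U$; this includes $i=0$, where $g_U=1$ and $U=\emptyset$, and the case $F_l=\emptyset$, where the factor is $Y-1$.

Let $\varepsilon>0$, let $f$ be as in (a) with $\mu(\mathcal A(f))<\varepsilon$, and let $H=f(X)\,g_U(Y)$ with $Y$ a new variable. As $R_W$ is a domain, $H$ has a zero over $R_W$ iff $f$ or $g_U$ has one, so $\mathcal A(H)=\mathcal A(f)\cup U$. This set is dense, so $\mathcal C(H)=\emptyset$ and $\mathcal B(H)=2^{\mathbb P}\setminus(\mathcal A(f)\cup U)$. Therefore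
$$1-\frac i{2^k}-\varepsilon<\mu(\mathcal B(H))\le1-\frac i{2^k}.$$
Since $i$, $k$ and $\varepsilon$ are arbitrary and the dyadic rationals are dense in $[0,1]$, the values $\mu(\mathcal B(H))$ are dense in $[0,1]$. $\blacksquare$
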